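\title{Critical percolation is sensitive to nearest-neighbor exclusion dynamics}

\begin{abstract}
Let critical site percolation on the triangular lattice evolve by exchanging the states of neighboring sites at rate one. We prove that the left-right crossing event of an $n\times n$ box decorrelates in every fixed positive time. We give two proofs. The first compares Dirichlet forms and transfers a known theorem on kernels with power-law tails. The second is independent of that theorem and is sharp: for a large class of symmetric exclusion dynamics, the covariance of the crossing event between times $0$ and $t_n$ tends to zero if and only if $t_nI_n\to\infty$, where $I_n=n^{3/4+o(1)}$ is the expected number of pivotal sites.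
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Crossings and exclusion dynamics}

Let $\mathbb{T}=\mathbb{Z}e_1+\mathbb{Z}e_2$, with $e_1=(1,0)$ and $e_2=(1/2,\sqrt3/2)$, be the triangular lattice. Its points are called sites, $|\cdot|$ is the Euclidean norm, and two sites are neighbors if they are at distance $1$. A path is a finite sequence of distinct sites in which consecutive sites are neighbors. A configuration $\omega\in\Omega=\{0,1\}^{\mathbb{T}}$ declares each site open ($\omega_x=1$) or closed ($\omega_x=0$). Critical site percolation is the product measure $\mu$ on $\Omega$ under which each site is open with probability $1/2$; we write $\mathbb{P}$ and $\mathbb{E}$ for probability and expectation.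

For an integer $n\ge1$ let $D_n=\mathbb{T}\cap[0,n]^2$. This set is a stack of horizontal rows. Its left side consists of the leftmost site of each row, its right side of the rightmost site of each row, and its bottom and top sides are the lowest and the highest row. Let $f_n:\Omega\to\{0,1\}$ be the indicator of the event that some path of open sites of $D_n$ joins the left side to the right side. A site $x$ is \emph{pivotal} in $\omega$ if changing the state of $x$ changes $f_n(\omega)$, and
\[
I_n=\sum_{x\in D_n}\mathbb{P}(x\text{ is pivotal})
\]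
is the expected number of pivotal sites.

A \emph{kernel} is a symmetric function $P:\mathbb{T}\times\mathbb{T}\to[0,\infty)$ with $\sup_x\sum_yP(x,y)<\infty$; its diagonal values play no role. The \emph{symmetric $P$-exclusion dynamics} is the Markov process $t\mapsto\omega^P(t)$ on $\Omega$ in which, for each unordered pair $\{x,y\}$ of sites, the states of $x$ and $y$ are exchanged at rate $P(x,y)$. We start it from $\omega^P(0)$ with law $\mu$, which is stationary, and we put
\[
c_{P,n}(t)=\operatorname{Cov}\big[f_n(\omega^P(0)),f_n(\omega^P(t))\big].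
\]
This number measures how much the crossing event at time $0$ says about the crossing event at time $t$. Critical percolation is \emph{exclusion sensitive} under $P$ if $c_{P,n}(t)\to0$ as $n\to\infty$ for every fixed $t>0$. The following theorem is recalled in \cite{memoir} (Theorem~1.13, [G8], in the numbering used there). In it, $\asymp$ means that the ratio of the two sides is bounded above and below by positive constants for $x\ne y$.

\begin{theorem}\label{thm:known}
If $P(x,y)\asymp|x-y|^{-(2+\alpha)}$ for some $\alpha>0$, then $c_{P,n}(t)\to0$ for every fixed $t>0$. This remains true for $t=t_n\ge n^{-\beta(\alpha)}$, for some $\beta(\alpha)>0$.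
\end{theorem}

The control obtained in Theorem~\ref{thm:known} deteriorates as $\alpha$ grows, and the limiting case is posed as an open problem in \cite{memoir}. Let $P_{\mathrm{nn}}(x,y)=1$ if $x$ and $y$ are neighbors and $P_{\mathrm{nn}}(x,y)=0$ otherwise. \emph{Is critical percolation exclusion sensitive under $P_{\mathrm{nn}}$?}

\subsection{Results}

The answer is yes.

\begin{theorem}\label{thm:A}
For $P=P_{\mathrm{nn}}$ and every fixed $t>0$, $c_{P,n}(t)\to0$ as $n\to\infty$. There is also $\beta>0$ such that $c_{P,n}(t_n)\to0$ whenever $t_n\ge n^{-\beta}$.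
\end{theorem}

Our first proof deduces this from Theorem~\ref{thm:known}. The second does not use Theorem~\ref{thm:known} and finds the exact time scale. Let $\alpha_4(R)$ be the probability that four disjoint paths, alternately open and closed, lead from the neighbors of a given site to distance $R$; the precise definition is in Section~\ref{sec:arms}.

\begin{theorem}\label{thm:B}
Fix $u\in\mathbb{T}\setminus\{0\}$, $\kappa\in(0,1]$ and $\bar p<\infty$. Let $P=P_n$ be kernels, possibly depending on $n$, such that $\sup_x\sum_yP_n(x,y)\le\bar p$, and $P_n(x,x+u)\ge\kappa$ whenever $x,x+u\in D_n$. Then for every sequence $t_n>0$,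
\[
c_{P,n}(t_n)\to0\iff t_nI_n\to\infty,\qquad\text{and}\qquad I_n\asymp n^2\alpha_4(n)=n^{3/4+o(1)}.
\]
Moreover, for all $t$ and $n$,
\begin{equation}\label{eq:lower}
c_{P,n}(t)\ge\operatorname{Var}(f_n)\exp\Big(-\frac{\bar p\,t\,I_n}{2\operatorname{Var}(f_n)}\Big).
\end{equation}
\end{theorem}

The hypotheses hold for the following kernels.
\begin{itemize}
\item Nearest-neighbor exclusion on $\mathbb{T}$, and nearest-neighbor exclusion confined to $D_n$, in which only neighbors that both lie in $D_n$ exchange their states: take $u=e_1$, $\kappa=1$, $\bar p=6$.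
\item Exclusion along one lattice direction only, say $P(x,y)=1$ if $y=x\pm e_1$ and $P(x,y)=0$ otherwise: take $u=e_1$, $\kappa=1$, $\bar p=2$.
\item Every nonzero translation-invariant summable kernel $P(x,y)=p(y-x)$: take $u\neq0$ with $p(u)>0$ and $\kappa=\min(1,p(u))$.
\item Every kernel $P(x,y)\asymp|x-y|^{-(2+\alpha)}$ with $\alpha>0$: take $u=e_1$, and note that $\sum_{v\ne0}|v|^{-(2+\alpha)}<\infty$.
\end{itemize}
In particular, in Theorem~\ref{thm:known} every $\beta<3/4$ is admissible, whatever the value of $\alpha$, because $n^{-\beta}I_n\to\infty$; and no $\beta>3/4$ is admissible, because then $n^{-\beta}I_n\to0$. The first item gives a second proof of Theorem~\ref{thm:A}.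

\subsection{Which answer to expect, and the difficulty}

Up to time $t$ a given site takes part in an exchange with probability at most $\bar pt$, so at most $\bar ptI_n$ of the initially pivotal sites are touched on average. One expects no decorrelation while $tI_n$ stays bounded, and \eqref{eq:lower} confirms this. If instead of exchanging states we resample each site independently with probability $\varepsilon_n$, the crossing event does decorrelate as soon as $\varepsilon_nn^2\alpha_4(n)\to\infty$, by a theorem of Garban, Pete and Schramm recalled in Section~\ref{sec:arms}. The natural guess is that exclusion dynamics has the same threshold $1/I_n$.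

The guess does not follow from sensitivity to independent noise, because exclusion has conservation laws. Nearest-neighbor exclusion confined to $D_n$ conserves the number of open sites of $D_n$. The $\pm1$-valued parity of this number is therefore constant in time, although its covariance under independent resampling is $(1-\varepsilon)^{|D_n|}$. Some geometric property of the crossing event has to enter.

Section~\ref{sec:fourier} expresses the covariance through the Fourier--Walsh expansion of $f_n$. There the dynamics moves the index sets $S$ of the expansion as systems of particles, without changing their size. For $P_{\mathrm{nn}}$ and bounded $t$ each particle moves a bounded distance, and it is not apparent why the moved set should look different from the original one. Both proofs avoid this microscopic question. Section~\ref{sec:comparison} shows that if the Dirichlet form of one dynamics dominates a multiple of the Dirichlet form of another, then decorrelation of the second implies decorrelation of the first, and that a long exchange is dominated by the short exchanges along a path. This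 proves Theorem~\ref{thm:A} at once. For Theorem~\ref{thm:B} we are then free to design the dominated dynamics. We take independent exchanges across sparse, random, long pairs of sites (Section~\ref{sec:pairs}), which tear points of $S$ away from their clusters. Section~\ref{sec:drift} explains on an explicit example why this forces decorrelation, and Section~\ref{sec:arms} supplies the geometry of $S$. The bound \eqref{eq:lower} is proved in Section~\ref{sec:lower}.

From now on we mostly drop $n$ and write $f=f_n$, $c_P=c_{P,n}$. The letters $c,C$ denote positive finite constants that do not depend on $n$ and may change from line to line; $C_\delta$ may depend on $\delta$.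

\section{Exclusion dynamics in the Fourier--Walsh basis}\label{sec:fourier}

For a finite set $S\subset\mathbb{T}$ let $\chi_S(\omega)=\prod_{x\in S}(2\omega_x-1)$, with $\chi_\emptyset=1$. These functions form an orthonormal basis of the real Hilbert space $L^2(\mu)$. Since $f$ depends only on the sites of $D_n$,
\[
f=\sum_{S\subset D_n}\hat f(S)\chi_S,\qquad \hat f(\emptyset)=\mathbb{E}f,\qquad \tilde f:=f-\mathbb{E}f=\sum_{S\ne\emptyset}\hat f(S)\chi_S .
\]
Let $\mathcal{S}_k$ be the family of $k$-element subsets of $\mathbb{T}$, let $H_k$ be the closed span of $\{\chi_S:S\in\mathcal{S}_k\}$, and let $\mathcal{H}=\bigoplus_{k=1}^{|D_n|}H_k$. Then $\tilde f\in\mathcal{H}$ and $\|\tilde f\|^2=\operatorname{Var}f\le1$.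

Independent noise is diagonal in this basis. If $\omega^\varepsilon$ is obtained from $\omega$ by resampling each site independently with probability $\varepsilon$, then $\mathbb{E}[\chi_S(\omega^\varepsilon)\mid\omega]=(1-\varepsilon)^{|S|}\chi_S(\omega)$, and
\begin{equation}\label{eq:noise}
\operatorname{Cov}[f(\omega),f(\omega^\varepsilon)]=\sum_{S\ne\emptyset}\hat f(S)^2(1-\varepsilon)^{|S|}.
\end{equation}
Sensitivity to independent noise is thus a statement about the sizes of the sets $S$ that carry the Fourier weight.

Exclusion acts differently. For a permutation $\sigma$ of $\mathbb{T}$ that moves finitely many sites, let $(U_\sigma g)(\omega)=g\big((\omega_{\sigma(x)})_{x\in\mathbb{T}}\big)$. Then $U_\sigma\chi_S=\chi_{\sigma(S)}$, so $U_\sigma$ is unitary, preserves each $H_k$, and $U_\sigma U_{\sigma'}=U_{\sigma\sigma'}$. For the transposition $(x\,y)$ we write $U_{xy}$; it is self-adjoint, and $U_{xy}g=g\circ\tau_{xy}$, where $\tau_{xy}\omega$ is $\omega$ with the states of $x$ and $y$ exchanged. Let $P$ be a kernel with $\sup_x\sum_yP(x,y)\le\bar p$. On functions of finitely many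 sites put
\[
L_P=\sum_{\{x,y\}}P(x,y)(U_{xy}-1),
\]
where the series applied to such a function converges uniformly. The closure $\bar L_P$ of $L_P$ in the space $C(\Omega)$ of continuous functions with the uniform norm generates a Feller semigroup $(T_t)$, and this is the semigroup of the $P$-exclusion dynamics \cite[Chapter VIII]{liggett}.

A transposition $(x\,y)$ changes $S$ only if exactly one of $x,y$ is in $S$. Hence, for $S\in\mathcal{S}_k$,
\[
L_P\chi_S=\sum_{x\in S,\,y\notin S}P(x,y)\big(\chi_{(S\setminus\{x\})\cup\{y\}}-\chi_S\big)=\sum_{S'\in\mathcal{S}_k}A_k(S,S')\chi_{S'},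
\]
where the matrix $A_k$ is symmetric, has nonnegative off-diagonal entries, has row sums zero, and satisfies $|A_k(S,S)|\le k\bar p$. The absolute values in each row and in each column sum to at most $2k\bar p$. So $A_k$ is bounded on $\ell^1(\mathcal{S}_k)$, and by the Schur test it is bounded and self-adjoint on $\ell^2(\mathcal{S}_k)\cong H_k$. We keep the name $L_P$ for the resulting bounded self-adjoint operator on $H_k$ and on $\mathcal{H}$. Let $p_t(S,S')$ be the entries of $e^{tA_k}$, and let $p_t(S,S')=0$ if $|S|\neq|S'|$. The matrix $p_t$ is symmetric; its entries are nonnegative because $e^{tA_k}=e^{-tk\bar p}e^{t(A_k+k\bar p)}$; and its rows sum to one. It is the transition matrix of $k$ particles that perform the same exclusion dynamics.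

\begin{lemma}\label{lem:duality}
For every finite $S$ and $t\ge0$, $T_t\chi_S=\sum_{S'}p_t(S,S')\chi_{S'}=e^{tL_P}\chi_S$.
\end{lemma}

\begin{proof}
Let $k=|S|$ and define $J:\ell^1(\mathcal{S}_k)\to C(\Omega)$ by $Ja=\sum_{S'}a(S')\chi_{S'}$; this is a contraction. For finitely supported $a$, the symmetry of $A_k$ gives $L_PJa=JA_ka$. Since $\bar L_P$ is closed and $A_k$ is bounded on $\ell^1$, every $Ja$ lies in the domain of $\bar L_P$, and $\bar L_PJa=JA_ka$. So $g(s)=Je^{sA_k}\mathbf{1}_{\{S\}}$ is differentiable in $C(\Omega)$, takes values in the domain, and solves $g'=\bar L_Pg$ with $g(0)=\chi_S$. The derivative of $s\mapsto T_{t-s}g(s)$ vanishes on $[0,t]$, whence $T_t\chi_S=g(t)$.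
\end{proof}

Since $T_t1=1$ and $T_t\tilde f\in\mathcal{H}$ is orthogonal to constants, Lemma~\ref{lem:duality} gives
\begin{equation}\label{eq:cov}
c_P(t)=\langle\tilde f,e^{tL_P}\tilde f\rangle=\sum_{S,S'\ne\emptyset}\hat f(S)\hat f(S')\,p_t(S,S').
\end{equation}
The simplest instance is the function $\omega_x=\frac12+\frac12\chi_{\{x\}}$, whose covariance is $\frac14p_t(\{x\},\{x\})\ge\frac14e^{-\bar pt}$, a return probability of the random walk with jump rates $P$. Compared with \eqref{eq:noise}, formula \eqref{eq:cov} has no damping factor in $|S|$, and it has off-diagonal terms.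

If $U$ is unitary and self-adjoint, then $\langle g,(1-U)g\rangle=\frac12\|Ug-g\|^2$. Therefore, for every finite linear combination $g$ of the $\chi_S$,
\begin{equation}\label{eq:dirichlet}
\langle g,-L_Pg\rangle=\frac12\sum_{\{x,y\}}P(x,y)\,\|U_{xy}g-g\|^2 .
\end{equation}
This is the \emph{Dirichlet form} of the dynamics. For bounded self-adjoint operators on $\mathcal{H}$, the relation $A\le B$ means $\langle g,Ag\rangle\le\langle g,Bg\rangle$ for all $g$, and by density it suffices to check it on finite linear combinations of the $\chi_S$. In particular $-L_P\ge0$. By the spectral theorem there is a measure $\nu$ on a bounded subset of $[0,\infty)$, of mass $\operatorname{Var}f$, such that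
\begin{equation}\label{eq:spectral}
c_P(t)=\int e^{-\lambda t}\,\nu(d\lambda),\qquad \langle\tilde f,-L_P\tilde f\rangle=\int\lambda\,\nu(d\lambda).
\end{equation}
So $c_P$ is nonnegative and nonincreasing.

\section{Comparing two dynamics, and the proof of Theorem~\ref{thm:A}}\label{sec:comparison}

\subsection{A long exchange is dominated by short ones}

Take three sites $x,z,y$. Exchanging $x$ and $z$, then $z$ and $y$, then $x$ and $z$ again exchanges $x$ and $y$ and leaves $z$ as it was: $(x\,y)=(x\,z)(z\,y)(x\,z)$. So a function that is almost invariant under $U_{xz}$ and $U_{zy}$ is almost invariant under $U_{xy}$. The same holds along any chain of sites.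

\begin{lemma}\label{lem:path}
If $x=z_0,z_1,\dots,z_\ell=y$ are distinct sites and $g\in L^2(\mu)$, then
\[
\|U_{xy}g-g\|^2\le4\ell\sum_{i=1}^\ell\|U_{z_{i-1}z_i}g-g\|^2 .
\]
\end{lemma}

\begin{proof}
Let $s_i=(z_{i-1}\,z_i)$ and $\sigma=s_1\cdots s_{\ell-1}$. Then $\sigma(z_{\ell-1})=z_0$ and $\sigma(z_\ell)=z_\ell$, so
\[
(x\,y)=\sigma s_\ell\sigma^{-1}=s_1\cdots s_{\ell-1}s_\ell s_{\ell-1}\cdots s_1 .
\]
For unitary $U,U'$ we have $\|UU'g-g\|\le\|U(U'g-g)\|+\|Ug-g\|=\|U'g-g\|+\|Ug-g\|$. Each $s_i$ occurs at most twice in the product, so $\|U_{xy}g-g\|\le2\sum_i\|U_{s_i}g-g\|$. The Cauchy--Schwarz inequality finishes the proof.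
\end{proof}

\subsection{From Dirichlet forms to covariances}

We want to pass from an inequality between generators to an inequality between the covariances \eqref{eq:cov}. The direct route is closed, because $0\le A\le B$ does not imply $e^{-tB}\le e^{-tA}$. For $A=\left(\begin{smallmatrix}1&1\\1&1\end{smallmatrix}\right)$ and $B=\left(\begin{smallmatrix}2&1\\1&1\end{smallmatrix}\right)$, the diagonal entries of $e^{-tA}-e^{-tB}$ are $t+O(t^2)$ and $t^3/6+O(t^4)$ and the off-diagonal entry is $-t^2/2+O(t^3)$, so the determinant $-t^4/12+O(t^5)$ is negative for small $t$. Resolvents, however, are monotone, and a resolvent is an average of the semigroup over an exponential time. Since covariances are monotone in time, little is lost in the average.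

\begin{lemma}\label{lem:resolvent}
Let $A,B\ge0$ be bounded self-adjoint operators on a real Hilbert space with $A\le CB$ for a constant $C>0$. Let $\|g\|\le1$, $c_A(t)=\langle g,e^{-tA}g\rangle$ and $c_B(t)=\langle g,e^{-tB}g\rangle$. Then for all $t>0$ and $h\in(0,1)$,
\[
c_B(t)\le2h+2\,c_A(ht/C).
\]
\end{lemma}

\begin{proof}
For a bounded self-adjoint $M\ge1$, completing the square gives $\langle g,M^{-1}g\rangle=\sup_\phi\big(2\langle g,\phi\rangle-\langle\phi,M\phi\rangle\big)$. Hence $1+tB\ge1+\frac tCA$ implies $\langle g,(1+tB)^{-1}g\rangle\le\langle g,(1+\frac tCA)^{-1}g\rangle$. By the spectral theorem $(1+tB)^{-1}=\int_0^\infty e^{-v}e^{-vtB}\,dv$, the same formula holds for $\frac tCA$, and $c_A,c_B$ are nonincreasing with values in $[0,1]$. Therefore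
\[
(1-e^{-1})\,c_B(t)\le\int_0^\infty e^{-v}c_B(vt)\,dv\le\int_0^\infty e^{-v}c_A(vt/C)\,dv\le h+c_A(ht/C).
\]
The first inequality keeps only $v\in[0,1]$, where $c_B(vt)\ge c_B(t)$. The last one bounds $c_A$ by $1$ for $v\le h$ and by $c_A(ht/C)$ for $v>h$. Finally $1/(1-e^{-1})<2$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:A}}

Fix $\alpha>2$, for instance $\alpha=3$, and let $P_\alpha(x,y)=|x-y|^{-(2+\alpha)}$ for $x\ne y$. Write $L_{\mathrm{nn}}$ and $c_{\mathrm{nn}}$ for the generator and covariance of $P_{\mathrm{nn}}$.

\begin{lemma}\label{lem:alpha}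
On $\mathcal{H}$ we have $-L_{P_\alpha}\le C_\alpha(-L_{\mathrm{nn}})$ with $C_\alpha=16\sum_{v\in\mathbb{T}\setminus\{0\}}|v|^{-\alpha}<\infty$.
\end{lemma}

\begin{proof}
Order each unordered pair as $(x,y)$, write $v=y-x=ae_1+be_2$, and join $x$ to $y$ by $|a|$ steps in the direction $\pm e_1$ followed by $|b|$ steps in the direction $\pm e_2$. This is a path with $\ell(v)=|a|+|b|$ edges, where an edge is a pair of neighbors. We have $\ell(v)\le2|v|$, because $|v|^2=a^2+ab+b^2\ge\frac12(a^2+b^2)\ge\frac14\ell(v)^2$. For a fixed $v$ these paths are translates of one path, and for each $i\le\ell(v)$ at most one translate has a given edge $e$ as its $i$-th edge. So $e$ lies on the path of at most $\ell(v)$ pairs with displacement $v$. By \eqref{eq:dirichlet} and Lemma~\ref{lem:path}, for a finite linear combination $g$ of the $\chi_S$,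
\[
\langle g,-L_{P_\alpha}g\rangle\le\frac12\sum_{e}\|U_eg-g\|^2\sum_{v\ne0}4\,\ell(v)^2\,|v|^{-(2+\alpha)}\le\langle g,-L_{\mathrm{nn}}g\rangle\cdot16\sum_{v\ne0}|v|^{-\alpha},
\]
where $e$ runs over all edges. The last sum is finite because $\alpha>2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The constant $C_\alpha$ does not depend on $n$. Lemma~\ref{lem:resolvent} with $A=-L_{P_\alpha}$, $B=-L_{\mathrm{nn}}$ and $g=\tilde f$ gives, for every $h\in(0,1)$,
\[
c_{\mathrm{nn}}(t)\le2h+2\,c_{P_\alpha}(ht/C_\alpha).
\]
For fixed $t$ and $h$, Theorem~\ref{thm:known} gives $c_{P_\alpha}(ht/C_\alpha)\to0$. So $\limsup_nc_{\mathrm{nn}}(t)\le2h$ for every $h$, and $c_{\mathrm{nn}}(t)\ge0$. If $0<\beta<\beta(\alpha)$ and $t_n\ge n^{-\beta}$, then $ht_n/C_\alpha\ge n^{-\beta(\alpha)}$ for large $n$, and the second part of Theorem~\ref{thm:known} gives the same conclusion. If one prefers a kernel normalized by $\sum_yP_\alpha(x,y)=1$, only the constant $C_\alpha$ changes.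
\end{proof}

\begin{remark}
Lemma~\ref{lem:alpha} fails for $\alpha\le2$, already on $H_1\cong\ell^2(\mathbb{T})$. There, for $P(x,y)=p(y-x)$, the operator $-L_P$ is the Fourier multiplier $\psi_P(\theta)=\sum_vp(v)(1-\cos(\theta\cdot v))$. We have $\psi_{\mathrm{nn}}(\theta)\le3|\theta|^2$, while for a unit vector $e$ Fatou's lemma and the sixfold symmetry of $\mathbb{T}$ give $\liminf_{s\to0}s^{-2}\psi_{P_\alpha}(se)\ge\frac12\sum_{v\neq0}(e\cdot v)^2|v|^{-(2+\alpha)}=\frac14\sum_{v\neq0}|v|^{-\alpha}=\infty$.
\end{remark}

\section{No decorrelation before time $1/I_n$}\label{sec:lower}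

The lower bound \eqref{eq:lower} uses only the summability of the kernel.

\begin{proposition}\label{prop:lower}
If $P$ is a kernel with $\sup_x\sum_yP(x,y)\le\bar p$, then \eqref{eq:lower} holds for all $t$ and $n$.
\end{proposition}

\begin{proof}
Suppose $f(\tau_{xy}\omega)\ne f(\omega)$. Then $\omega_x\neq\omega_y$, and $\tau_{xy}\omega$ is obtained from $\omega$ by flipping the state of $x$ and then that of $y$. One of the two flips changes $f$. So $x$ is pivotal in $\omega$, or $y$ is pivotal in the configuration $\omega$ with $x$ flipped, which again has law $\mu$. Since $f$ takes values in $\{0,1\}$, we get $\|U_{xy}\tilde f-\tilde f\|^2=\mathbb{P}(f\circ\tau_{xy}\ne f)\le\mathbb{P}(x\text{ pivotal})+\mathbb{P}(y\text{ pivotal})$. By \eqref{eq:spectral} and \eqref{eq:dirichlet},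
\[
\int\lambda\,\nu(d\lambda)\le\frac12\sum_{x}\mathbb{P}(x\text{ pivotal})\sum_{y\neq x}P(x,y)\le\frac12\,\bar p\,I_n .
\]
The function $f$ is not constant, so $\nu/\operatorname{Var}f$ is a probability measure. Jensen's inequality for the convex function $\lambda\mapsto e^{-\lambda t}$ gives $c_P(t)\ge\operatorname{Var}(f)\exp\big(-t\int\lambda\,d\nu/\operatorname{Var}f\big)$.
\end{proof}

\section{A statistic that can only go up}\label{sec:drift}

We turn to the mechanism behind the other direction of Theorem~\ref{thm:B}. The percolation estimates that we shall use concern the squares $\hat f(S)^2$, not the signs of the coefficients. With absolute values in \eqref{eq:cov}, the Cauchy--Schwarz inequality alone gives only the trivial bound $\|\tilde f\|^2$. To gain, we look for a statistic $\Phi(S)$ that increases with high probability when the dynamics starts from a typical $S$. By symmetry of $p_t$, a transition between two typical sets is then unlikely, because it fails to increase $\Phi$ when read from one of its two ends.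

\begin{lemma}\label{lem:drift}
Let $T$ be an operator on $\mathcal{H}$ with $0\le T\le1$ whose matrix $p(S,S')$ in the basis $(\chi_S)$ is symmetric and stochastic. Let $\Phi$ be a real function of finite sets, let $\mathcal{G}$ be a family of nonempty finite sets, and let $\gamma\ge0$ satisfy
\[
\sum_{S':\,\Phi(S')\le\Phi(S)}p(S,S')\le\gamma\qquad\text{for all }S\in\mathcal{G}.
\]
Then for every finite sum $g=\sum_Sa(S)\chi_S\in\mathcal{H}$ with $\|g\|\le1$,
\[
\langle g,Tg\rangle\le4\sqrt\gamma+2\sum_{S\notin\mathcal{G}}a(S)^2 .
\]
\end{lemma}

\begin{proof}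
Write $g=g_1+g_2$, where $g_1$ collects the terms with $S\in\mathcal{G}$. Since $\langle g_1-g_2,T(g_1-g_2)\rangle\ge0$ and $T\le1$, we have $\langle g,Tg\rangle\le2\langle g_1,Tg_1\rangle+2\langle g_2,Tg_2\rangle\le2\langle g_1,Tg_1\rangle+2\|g_2\|^2$. Every pair $(S,S')$ satisfies $\Phi(S')\le\Phi(S)$ or $\Phi(S)\le\Phi(S')$, and by symmetry of $p$ the two cases contribute equally. Hence $\langle g_1,Tg_1\rangle\le2\Sigma$, where the sum $\Sigma=\sum|a(S)||a(S')|\,p(S,S')$ runs over $S,S'\in\mathcal{G}$ with $\Phi(S')\le\Phi(S)$. By the Cauchy--Schwarz inequality,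
\[
\Sigma^2\le\Big(\sum_{S\in\mathcal{G}}a(S)^2\sum_{S':\,\Phi(S')\le\Phi(S)}p(S,S')\Big)\Big(\sum_{S'}a(S')^2\sum_Sp(S',S)\Big)\le\gamma.\qedhere
\]
\end{proof}

We shall apply the lemma to dynamics of the simplest kind. Let $\{x_v,y_v\}$, $v\in V$, be finitely many disjoint pairs of sites and let $L=\sum_v(U_{x_vy_v}-1)$. The terms commute, and $U^2=1$ gives $e^{s(U-1)}=e^{-s}(\cosh s+U\sinh s)$, so
\begin{equation}\label{eq:product}
e^{sL}=\prod_{v\in V}\big((1-q_s)+q_sU_{x_vy_v}\big),\qquad q_s=\tfrac12(1-e^{-2s}).
\end{equation}
Thus at time $s$ each pair has been exchanged with probability $q_s$, independently of the others. Since $q_s$ is concave in $s$, $q_0=0$ and $q_1>0.4$, we have $q_s\ge0.4\,s$ for $0\le s\le1$. We also record a binomial estimate. If $X\sim\mathrm{Bin}(N_+,q)$ and $Y\sim\mathrm{Bin}(N_-,q)$ are independent, $q>0$, $N_+\geq1$ and $N_-\le\frac14N_+$, then $\mathbb{E}(X-Y)\ge\frac34qN_+$ and $\operatorname{Var}(X-Y)\le\frac54qN_+$, so Chebyshev's inequality gives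
\begin{equation}\label{eq:binomial}
\mathbb{P}(X-Y\le0)\le\frac{\frac54qN_+}{\frac9{16}q^2N_+^2}\le\frac{3}{qN_+}.
\end{equation}

\begin{example}\label{ex:blocks}
Take $N$ disjoint blocks of four sites $x_i,y_i,w_i,w_i'$, and think of $w_i$ as close to $x_i$, of $w_i'$ as close to $y_i$, and of $x_i,y_i$ as far apart. Fix $a,b\ge0$ with $a^2+b^2=1$ and let $g=\prod_{i=1}^Ng_i$, where
\[
g_i=\frac{a}{\sqrt2}\big(\chi_{\{x_i,w_i\}}+\chi_{\{y_i,w_i'\}}\big)+\frac{b}{\sqrt2}\big(\chi_{\{y_i,w_i\}}+\chi_{\{x_i,w_i'\}}\big).
\]
Let $L=\sum_i(U_{x_iy_i}-1)$. The operator $U_{x_iy_i}$ interchanges the two brackets, so $\langle g_i,U_{x_iy_i}g_i\rangle=2ab$. By \eqref{eq:product} and independence of the blocks,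
\[
\langle g,e^{sL}g\rangle=(1-q_s+2abq_s)^N=\big(1-q_s(a-b)^2\big)^N .
\]
If $a=b$, then $g$ is invariant, although every set in its expansion has $2N$ points. If $a\ne b$, the covariance tends to zero exactly when $q_sN\to\infty$.

Let us recover this from Lemma~\ref{lem:drift} when $b^2<a^2/4$. Sample $S$ with probability equal to the squared coefficient of $\chi_S$ in $g$. The blocks are independent. In block $i$, the set $S$ contains $x_i$ with probability $\frac12$ and $y_i$ with probability $\frac12$, so the exchanged sites alone show no asymmetry. The asymmetry is relative to the frozen sites: with probability $a^2$ the point of $S$ among $x_i,y_i$ is \emph{attached} to a close point of $S$, and with probability $b^2$ it is \emph{detached}. Let $N_+(S)$ and $N_-(S)$ count the attached and the detached blocks. By the law of large numbers the family $\mathcal{G}=\{N_+\ge N/2,\ N_-\le N_+/4\}$ has probability tending to one. An exchange in block $i$ switches its type, so $\Phi=N_-$ changes by $X-Y$ as in \eqref{eq:binomial}, and the lemma applies with $\gamma=6/(q_sN)$.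
\end{example}

The example lists what we need to know about the random set $S$ with weights $\hat f(S)^2$. It must be large. Most of its points must have another point of $S$ within a bounded distance $K$. A site at a larger distance from a point of $S$ must typically have no point of $S$ within distance $K$. These facts are the subject of the next section.

\section{Arm events and the geometry of the spectral sample}\label{sec:arms}

\subsection{Arms and pivotal sites}

For $p\in\mathbb{R}^2$ and $r\ge0$ let $B(p,r)=\{z\in\mathbb{T}:|z-p|\le r\}$. For $r<R$, a \emph{traverse} from $B(p,r)$ to distance $R$ is a path in $B(p,R)\setminus B(p,r)$ whose first site has a neighbor in $B(p,r)$ and whose last site has a neighbor outside $B(p,R)$. An \emph{arm} is a traverse whose sites are all open or all closed. We use one elementary fact repeatedly.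

\medskip
\noindent\emph{Truncation.} If $R\ge r+1$, a path from a site of $B(p,r)$ to a site that has a neighbor outside $B(p,R)$ contains a traverse from $B(p,r)$ to distance $R$. Indeed, let $z$ be the first site of the path with a neighbor outside $B(p,R)$. The path stays in $B(p,R)$ up to $z$, and $|z-p|>R-1\ge r$. Take the part up to $z$ that follows the last visit to $B(p,r)$ before $z$.

\medskip
For a site $x$, let $\alpha_4(r,R)$ be the probability that there are four disjoint arms from $B(x,r)$ to distance $R$ that are open, closed, open, closed in cyclic order around $x$. Let $\alpha_4(R)=\alpha_4(0,R)$, for which the arms start from neighbors of $x$, and let $\pi_1(R)$ be the probability of one open arm from $B(x,0)=\{x\}$ to distance $R$. These events depend only on the sites of $B(x,R)\setminus B(x,r)$. Truncation keeps disjoint arms disjoint and in the same cyclic order, so $\alpha_4(R)$ is nonincreasing for $R\ge1$. Also $\alpha_4(R)\le\pi_1(R)$, and $\alpha_4(1)>0$.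

The edges between sites of $D_n$ triangulate a polygon whose boundary consists of the four sides. The standard duality for such a triangulation says that every configuration contains exactly one of an open path in $D_n$ from left to right and a closed path in $D_n$ from top to bottom. Note also that each site of the left, right, bottom or top side has a neighbor in the open half-plane $\{z_1<0\}$, $\{z_1>n\}$, $\{z_2<0\}$ or $\{z_2>n\}$, respectively. Let $\omega^{x+}$ and $\omega^{x-}$ be $\omega$ with $x$ made open and closed, and let $d(x)$ be the distance from $x$ to the boundary of $[0,n]^2$.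

\begin{lemma}\label{lem:pivotal}
Let $x\in D_n$ be pivotal in $\omega$.
\begin{itemize}
\item[(i)] There are four paths in $D_n$ from $x$ to the left, right, top and bottom sides, disjoint except for $x$, such that apart from $x$ the first two are open and the last two are closed.
\item[(ii)] If $1\le R\le d(x)$ and $0\le r\le R-1$, there are four alternating arms from $B(x,r)$ to distance $R$.
\end{itemize}
\end{lemma}

\begin{proof}
Since $f$ is increasing, $f(\omega^{x+})=1$ and $f(\omega^{x-})=0$. Let $\gamma$ be a shortest open left-right path in $\omega^{x+}$, and let $\gamma'$ be a closed top-bottom path in $\omega^{x-}$, which exists by duality. Both contain $x$: otherwise $\gamma$ would be open in $\omega^{x-}$, or $\gamma'$ would be closed in $\omega^{x+}$. Cutting them at $x$ gives (i).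

Now let $d(x)\ge R\ge1$. All six neighbors of $x$ lie in $D_n$, so $x$ is on no side, and the last site of each of the four paths has a neighbor outside $[0,n]^2$, hence outside $B(x,R)$. Truncation gives four disjoint arms, and it remains to show that the four paths alternate around $x$. Since $\gamma$ is shortest, it contains only two neighbors $a,b$ of $x$; a third would give a shortcut. If the two sites adjacent to $x$ along $\gamma'$ were on the same arc of the hexagon of neighbors cut at $a$ and $b$, we could replace $x$ in $\gamma'$ by a piece of that arc and extract a top-bottom path disjoint from $\gamma$. The configuration in which exactly the sites of $\gamma$ are open would then violate duality.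
\end{proof}

\subsection{Published estimates}

We use the following results on critical site percolation on $\mathbb{T}$.
\begin{itemize}
\item[(P1)] Russo--Seymour--Welsh estimates: $\pi_1(K)\to0$ as $K\to\infty$, and $\operatorname{Var}f_n\ge c>0$. In particular $\alpha_4(R)\to0$.
\item[(P2)] Quasi-multiplicativity \cite{kesten,nolin,gps}: $\alpha_4(r)\,\alpha_4(r,R)\le C\alpha_4(R)$ for $1\le r\le R/2$, and $\mathbb{P}(x\text{ pivotal})\ge c\,\alpha_4(n)$ for sites $x\in[n/4,3n/4]^2$.
\item[(P3)] There is $c_0>0$ with $\alpha_4(r,R)\ge c\,(r/R)^{2-c_0}$ for $1\le r\le R/2$ \cite{nolin,gps}, and $\alpha_4(n)=n^{-5/4+o(1)}$ \cite{sw}.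
\item[(P4)] Half-plane two-arm bound (\cite[Theorem 24]{nolin}, \cite{werner}, \cite[Section 2]{gps}): if $H$ is a half-plane whose boundary is parallel to a side of the box, $p\in\partial H$ and $1\le r\le R/2$, the probability that $H$ contains an open arm and a closed arm from $B(p,r)$ to distance $R$ is at most $Cr/R$.
\item[(P5)] Sharp noise sensitivity \cite{gps}: if $\varepsilon_n\in(0,1)$ and $\varepsilon_nn^2\alpha_4(n)\to\infty$, then $\sum_{S\ne\emptyset}\hat f_n(S)^2(1-\varepsilon_n)^{|S|}\to0$.
\end{itemize}
Dividing the first bound in (P2) by the first bound in (P3) gives the comparison of scales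
\begin{equation}\label{eq:scales}
\alpha_4(r)\le C\,(R/r)^{2-c_0}\alpha_4(R),\qquad1\le r\le R/2 .
\end{equation}
With $r=1$ it yields $n^2\alpha_4(n)\ge c\,n^{c_0}\to\infty$.

\subsection{Pivotal sites near the boundary}

Close to the boundary, Lemma~\ref{lem:pivotal}(ii) gives four arms only up to distance $d(x)$, and $\alpha_4(d(x))$ is much larger than $\alpha_4(n)$. The half-plane bound (P4) compensates for this. For $0<\delta\le\frac12$ let $D_n^\delta=\{x\in D_n:d(x)>\delta n\}$.

\begin{lemma}\label{lem:boundary}
For $0<\delta\le\frac12$ and $n\ge1/\delta$,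
\[
\sum_{x\in D_n\setminus D_n^\delta}\mathbb{P}(x\text{ pivotal})\le C\delta^{c_0/2}\,n^2\alpha_4(n).
\]
Moreover $I_n\asymp n^2\alpha_4(n)\to\infty$.
\end{lemma}

\begin{proof}
Let $x\in D_n$, let $p$ be a point of the boundary of $[0,n]^2$ nearest to $x$, and let $\rho$ be the distance from $p$ to the nearest corner. Then $d(x)\le\rho\le n/2$, since $\rho$ is the distance from $x$ to one of the two sides of the square perpendicular to the side through $p$. Put $\bar d=\max(d(x),1)$ and $\bar\rho=\max(\rho,1)$. We claim that
\begin{equation}\label{eq:pivbound}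
\mathbb{P}(x\text{ pivotal})\le C\,\alpha_4(\bar d)\,\bar d/\bar\rho .
\end{equation}
Let $\mathcal{A}$ be the event of four alternating arms from $\{x\}$ to distance $d(x)$ if $d(x)\ge1$, and the sure event otherwise. It depends only on $B(x,\bar d)\subset B(p,2\bar d)$, it has probability at most $\alpha_4(\bar d)/\alpha_4(1)$, and it occurs when $x$ is pivotal, by Lemma~\ref{lem:pivotal}(ii). This proves \eqref{eq:pivbound} when $\bar\rho<6\bar d$. Let now $\bar\rho=\rho\ge6\bar d$, and let $H$ be the half-plane that contains the square and whose boundary contains the side through $p$. Suppose that $x$ is pivotal and take the paths of Lemma~\ref{lem:pivotal}(i). If $p$ is on a horizontal side, consider the open path to the left side and the closed path to the horizontal side opposite to $p$. The last site of the first has a neighbor at distance greater than $p_1\ge\rho$ from $p$, and the last site of the second has a neighbor at distance greater than $n$. If $p$ is on a vertical side, consider the closed path to the bottom side and the open path to the opposite vertical side; the distances are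 now greater than $p_2\ge\rho$ and $n$. In both cases the paths start at $x\in B(p,3\bar d)$ and lie in $H$, so truncation gives an open and a closed arm in $H$ from $B(p,3\bar d)$ to distance $\rho$. This event is independent of $\mathcal{A}$ and has probability at most $C\bar d/\rho$ by (P4), which proves \eqref{eq:pivbound}.

For integers $0\le i\le j\le\log_2n$, the sites with $\bar d\in[2^i,2^{i+1})$ and $\bar\rho\in[2^j,2^{j+1})$ lie in eight rectangles of size $2^{i+1}\times2^{j+1}$ at the corners, so there are at most $C2^{i+j}$ of them. By \eqref{eq:pivbound} they contribute at most $C2^{2i}\alpha_4(2^i)$, and for given $i$ there are at most $1+\log_2(n/2^i)$ values of $j$. For $x\notin D_n^\delta$ we have $2^i\le\bar d\le\delta n\le n/2$. By \eqref{eq:scales} and the bound $1+\log_2y\le Cy^{c_0/2}$ for $y\ge1$, the sum in the lemma is at most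
\[
C\sum_{2^i\le\delta n}2^{2i}\alpha_4(2^i)\big(1+\log_2(n/2^i)\big)\le Cn^2\alpha_4(n)\sum_{2^i\le\delta n}(2^i/n)^{c_0/2}\le C\delta^{c_0/2}n^2\alpha_4(n).
\]
Since $D_n^{1/2}=\emptyset$, the case $\delta=\frac12$ gives $I_n\le Cn^2\alpha_4(n)$. The reverse bound follows from (P2), because $[n/4,3n/4]^2$ contains at least $cn^2$ sites for large $n$.
\end{proof}

\subsection{The spectral sample is large, clustered and sparse}

Let $Q$ be the measure on subsets of $D_n$ with $Q(\{S\})=\hat f(S)^2$. Its total mass is $\mathbb{E}f^2\le1$. We use probabilistic notation such as $Q(x\in S)$ and call $S$ the \emph{spectral sample}. The link with pivotal sites is the discrete derivative $\nabla_xg(\omega)=g(\omega^{x+})-g(\omega^{x-})$. It satisfies $\nabla_x\chi_S=2\chi_{S\setminus\{x\}}$ if $x\in S$ and $\nabla_x\chi_S=0$ otherwise, and $\nabla_xf$ is the indicator that $x$ is pivotal. Thus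
\begin{equation}\label{eq:derivative}
\mathbf{1}_{\{x\text{ pivotal}\}}=2\sum_{S\ni x}\hat f(S)\chi_{S\setminus\{x\}},\qquad Q(x\in S)=\tfrac14\mathbb{P}(x\text{ pivotal}),
\end{equation}
the second identity by Parseval's formula. Consequently
\[
E_n:=\sum_S|S|\,\hat f(S)^2=\sum_{x\in D_n}Q(x\in S)=\tfrac14I_n\asymp n^2\alpha_4(n)\to\infty .
\]

\begin{lemma}[large]\label{lem:large}
For every $\eta>0$ there is $\varepsilon>0$ with $\limsup_nQ(0<|S|\le\varepsilon E_n)\le\eta$.
\end{lemma}

\begin{proof}
Otherwise there are $\eta>0$, $\varepsilon_k\to0$ and $n_1<n_2<\cdots$ with $Q(0<|S|\le\varepsilon_kE_{n_k})>\eta$. Let $\varepsilon_k'=\min\big(\frac12,1/(\varepsilon_kE_{n_k})\big)$. Then $\varepsilon_k'E_{n_k}=\min(E_{n_k}/2,1/\varepsilon_k)\to\infty$. For $|S|\le\varepsilon_kE_{n_k}$ we have $(1-\varepsilon_k')^{|S|}\ge e^{-2\varepsilon_k'|S|}\ge e^{-2}$, so $\sum_{S\ne\emptyset}\hat f_{n_k}(S)^2(1-\varepsilon'_k)^{|S|}\ge\eta e^{-2}$. This contradicts (P5), applied to the sequence equal to $\varepsilon_k'$ at $n=n_k$ and to $\frac12$ at all other $n$.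
\end{proof}

\begin{lemma}[clustered]\label{lem:clustered}
For $K\ge1$, $n\ge2K$ and $x\in D_n$,
\[
Q\big(S\cap B(x,K)=\{x\}\big)\le\pi_1(K)\,Q(x\in S).
\]
\end{lemma}

\begin{proof}
Let $W=B(x,K)\setminus\{x\}$ and let $\mathcal{F}$ be the $\sigma$-field generated by the sites outside $W$. Conditional expectation given $\mathcal{F}$ fixes $\chi_T$ if $T\cap W=\emptyset$ and annihilates it otherwise. Let $Y=\mathbb{P}(x\text{ pivotal}\mid\mathcal{F})$. By \eqref{eq:derivative} and Parseval's formula, the left side of the lemma equals $\frac14\mathbb{E}[Y^2]$. One of the two vertical sides of the square is at distance at least $n/2\ge K$ from $x$. If $x$ is pivotal, the path of Lemma~\ref{lem:pivotal}(i) to the corresponding side of $D_n$ ends at a site with a neighbor outside $B(x,K)$, and truncation gives an open arm from $\{x\}$ to distance $K$. The existence of such an arm depends only on $W$, hence is independent of $\mathcal{F}$. So $Y\le\pi_1(K)$, and $\frac14\mathbb{E}[Y^2]\le\frac14\pi_1(K)\mathbb{E}[Y]=\pi_1(K)Q(x\in S)$.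
\end{proof}

\begin{lemma}[sparse]\label{lem:sparse}
Let $0<\delta\le\frac12$. If $x\in D_n^\delta$, $w\in\mathbb{T}$ and $r=|x-w|$ satisfies $3\le r\le\delta n/8$, then
\[
Q(x,w\in S)\le C_\delta\,\alpha_4(r/3)\,\alpha_4(n).
\]
\end{lemma}

For $x$ in the central square $Q(x\in S)\ge c\,\alpha_4(n)$ by (P2), so the lemma says that, given $x\in S$, a prescribed site at distance $r$ belongs to $S$ with probability at most $C_\delta\,\alpha_4(r/3)$.

\begin{proof}
We have $\nabla_x\nabla_wf=4\sum_{S\ni x,w}\hat f(S)\chi_{S\setminus\{x,w\}}$. This function is the indicator that $x$ is pivotal in $\omega^{w+}$ minus the indicator that $x$ is pivotal in $\omega^{w-}$; it is also given by the same expression with $x$ and $w$ interchanged. It takes values in $\{-1,0,1\}$, so $Q(x,w\in S)=\frac1{16}\mathbb{P}(\nabla_x\nabla_wf\neq0)$. Suppose $\nabla_x\nabla_wf(\omega)\neq0$. Then $x$ is pivotal in $\omega^{w+}$ or in $\omega^{w-}$. By Lemma~\ref{lem:pivotal}(ii), that configuration has four alternating arms from $\{x\}$ to distance $r/3$, and four from $B(x,2r)$ to distance $\delta n/2\ge4r$. Also $w$ is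 pivotal in $\omega^{x+}$ or in $\omega^{x-}$, and $d(w)>7\delta n/8\geq r/3$, which gives four alternating arms from $\{w\}$ to distance $r/3$. The regions $B(x,r/3)\setminus\{x\}$, $B(w,r/3)\setminus\{w\}$ and $B(x,\delta n/2)\setminus B(x,2r)$ are disjoint and contain neither $x$ nor $w$. So the three arm events hold in $\omega$ itself and are independent:
\[
Q(x,w\in S)\le\alpha_4(r/3)^2\,\alpha_4(2r,\delta n/2).
\]
Finally $\alpha_4(r/3)\le C\alpha_4(2r)$ by \eqref{eq:scales}, $\alpha_4(2r)\,\alpha_4(2r,\delta n/2)\le C\alpha_4(\delta n/2)$ by (P2), and $\alpha_4(\delta n/2)\le C\delta^{-2}\alpha_4(n)$ by \eqref{eq:scales}.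
\end{proof}

\section{Random sparse pairs and the proof of Theorem~\ref{thm:B}}\label{sec:pairs}

\subsection{The auxiliary dynamics}

We need a family of disjoint pairs that makes the spectral sample behave like Example~\ref{ex:blocks}. The pairs must be long, so that an exchange carries a point of $S$ to a place where Lemma~\ref{lem:sparse} predicts no other point. They must be sparse, so that the companion provided by Lemma~\ref{lem:clustered} is frozen. Their length must be bounded, so that Lemma~\ref{lem:path} loses only a constant. Choosing the pairs at random lets us verify the first two requirements by first moments.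

Fix an integer $m\ge2$. Cut every line $\{z+ju:j\in\mathbb{Z}\}$, $z\in\mathbb{T}$, into \emph{segments} of $m$ consecutive points; the segments partition $\mathbb{T}$. Let $V_n$ be the set of segments contained in $D_n$. For each $v\in V_n$, independently, choose a uniform ordered pair $(x_v,y_v)$ of distinct sites of $v$. We write $\mathbb{P}_Z$ for the law of this choice, and put
\[
Z=\bigcup_{v\in V_n}\{x_v,y_v\},\qquad L_Z=\sum_{v\in V_n}(U_{x_vy_v}-1),\qquad c_Z(s)=\langle\tilde f,e^{sL_Z}\tilde f\rangle .
\]
Let $p^Z_s(S,S')$ be the matrix of $e^{sL_Z}$, described by \eqref{eq:product}.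

\begin{lemma}\label{lem:LZ}
Under the hypotheses of Theorem~\ref{thm:B}, $-L_Z\le\frac{4m}{\kappa}(-L_P)$ on $\mathcal{H}$ for every choice of the pairs.
\end{lemma}

\begin{proof}
Join $x_v$ to $y_v$ inside $v$ by fewer than $m$ steps $\pm u$. The pairs $\{z,z+u\}$ that are used lie in $D_n$, so $P(z,z+u)\ge\kappa$, and different segments use different pairs. By Lemma~\ref{lem:path} and \eqref{eq:dirichlet},
\[
\langle g,-L_Zg\rangle\le\frac12\sum_{v\in V_n}4m\sum_{\{z,z+u\}\subset v}\frac{P(z,z+u)}{\kappa}\,\|U_{z,z+u}g-g\|^2\le\frac{4m}\kappa\langle g,-L_Pg\rangle.\qedhere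
\]
\end{proof}

\subsection{The statistic}

Fix $K\ge1$ and a choice of the pairs. For a finite set $S$, the part $S_0=S\setminus Z$ is frozen under $L_Z$. Call a site $z$ \emph{near} if $B(z,K)\cap S_0\ne\emptyset$. Call a segment $v\in V_n$ \emph{asymmetric} if exactly one of $x_v,y_v$ belongs to $S$ and exactly one of $x_v,y_v$ is near. An asymmetric segment has type $+$ if the site that belongs to $S$ is the near one, and type $-$ otherwise; see Figure~\ref{fig:pair}. Let $N_+(S)$ and $N_-(S)$ be the numbers of segments of each type.

\begin{figure}[ht]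
\centering
\begin{tikzpicture}[scale=0.95]
\draw[gray] (0,0) -- (9,0);
\foreach \i in {0,1,3,4,5,6,7,8,9} \draw[fill=white] (\i,0) circle (0.08);
\fill (2,0) circle (0.11) node[above left] {$x_v$};
\node[above left] at (7,0) {$y_v$};
\fill (2.5,0.87) circle (0.11) node[right] {$w$};
\draw[dashed] (2,0) circle (1.4);
\draw[dashed] (7,0) circle (1.4);
\draw[<->,thick] (2.1,-0.18) to[bend right=25] (6.9,-0.18);
\end{tikzpicture}
\caption{A segment $v$ with $m=10$ sites and its random pair $(x_v,y_v)$. Filled dots are points of $S$, and the dashed circles have radius $K$. The point $w\in S\setminus Z$ makes $x_v$ near, and no point of $S\setminus Z$ lies within distance $K$ of $y_v$, so $v$ has type $+$. Exchanging $x_v$ and $y_v$ moves the point of $S$ to $y_v$, leaves $w$ in place, and gives $v$ the type $-$.}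
\label{fig:pair}
\end{figure}

Exchanging any of the pairs leaves unchanged the set $S_0$, hence the set of near sites, and the number of points of $S$ in each pair. So the set of asymmetric segments is unchanged, and an exchange in an asymmetric segment switches its type and affects no other segment. This is the reason for defining nearness through $S_0$ and not through $S$. By \eqref{eq:product}, under $p_s^Z(S,\cdot)$,
\begin{equation}\label{eq:XY}
N_-(S')-N_-(S)\overset{d}{=}X-Y,\qquad X\sim\mathrm{Bin}(N_+(S),q_s),\quad Y\sim\mathrm{Bin}(N_-(S),q_s),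
\end{equation}
with $X$ and $Y$ independent. The main estimate is that type $+$ is abundant and type $-$ is rare.

\begin{proposition}\label{prop:good}
For every $\eta>0$ there are $K\ge1$, $m\ge2$ and $c_1>0$ such that, with
\[
\mathcal{G}_Z=\big\{S:\ N_+(S)\ge c_1E_n,\ N_-(S)\le\tfrac14N_+(S)\big\},
\]
we have $\limsup_n\,(Q\otimes\mathbb{P}_Z)(S\ne\emptyset,\ S\notin\mathcal{G}_Z)\le3\eta$.
\end{proposition}

\begin{proof}
Write $\mathbf{P}=Q\otimes\mathbb{P}_Z$, a measure of mass at most one, and $\mathbf{E}$ for its integral.

\emph{Choice of parameters.} Take $\varepsilon$ from Lemma~\ref{lem:large} and put $\tau=\eta\varepsilon/40$. By Lemma~\ref{lem:boundary} and \eqref{eq:derivative}, choose $\delta\in(0,\frac12]$ such that $\sum_{x\in D_n\setminus D_n^\delta}Q(x\in S)\le\frac12\eta\varepsilon E_n$ for large $n$. With $C_\delta$ from Lemma~\ref{lem:sparse}, let $C_\delta'$ satisfy $C_\delta|D_n|\alpha_4(n)\le C_\delta'E_n$ for large $n$. Using (P1), choose in this order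
\begin{itemize}
\item $K\ge1$ with $\pi_1(K)\le\tau/4$, and let $|B_K|=|B(0,K)|$;
\item $R\ge\max(2K,6)$ with $C_\delta'|B_K|\alpha_4(R/6)\le\tau/4$;
\item $m\geq2$ with $2R/(m-1)\le\tau/4$, which implies $2/m\le\tau/4$.
\end{itemize}
Let $n$ be so large that $m|u|+K\le\delta n/8$. Then $n\ge2K$, and every site of $D_n^\delta$ lies in a segment of $V_n$, because its segment stays within distance $m|u|\le\delta n$ of it.

\emph{Counting.} Put $S^\delta=S\cap D_n^\delta$ and
\begin{align*}
M&=\#\{v\in V_n:x_v\in S^\delta\},\\
b&=\#\{v\in V_n:x_v\in S,\ x_v\text{ is not near}\},\\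
b'&=\#\{v\in V_n:x_v\in S^\delta,\ (S\setminus\{x_v\})\cap B(y_v,K)\ne\emptyset\}.
\end{align*}
Suppose $x_v\in S^\delta$ and $v$ is counted neither in $b$ nor in $b'$. Then $x_v$ is near, $y_v\notin S$, and $y_v$ is not near because $S_0\subset S\setminus\{x_v\}$. So $v$ has type $+$, and $N_+\ge M-b-b'$. In a segment of type $-$, either $x_v$ or $y_v$ is a point of $S$ that is not near. The law of the pairs is invariant under reversing their order, which does not change $Z$, so $\mathbf{E}N_-\le2\,\mathbf{E}b$.

\emph{The mean of $b$.} Fix $v$, a site $x\in v$ and a set $S\ni x$; the event $x_v=x$ has probability $1/m$. If $S\cap B(x,K)\ne\{x\}$, pick $w\in S\cap B(x,K)$, $w\neq x$, as a function of $S$ and $x$ alone. If $x$ is not near, then $w\in Z$. Given $x_v=x$, this has probability $1/(m-1)\le2/m$ if $w\in v$, probability $2/m$ if $w$ lies in another segment of $V_n$, and probability $0$ otherwise. The case $S\cap B(x,K)=\{x\}$ is covered by Lemma~\ref{lem:clustered}. Since the segments are disjoint subsets of $D_n$,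
\[
\mathbf{E}b\le\frac1m\sum_{x\in D_n}\Big(\pi_1(K)+\frac2m\Big)Q(x\in S)\le\frac\tau2\cdot\frac{E_n}m .
\]

\emph{The mean of $b'$.} Given $x_v=x\in D_n^\delta$, the site $y_v$ is uniform on $v\setminus\{x\}$. Since $|u|\ge1$, at most $2R$ sites $y\in v\setminus\{x\}$ satisfy $|y-x|\le R$, and for these we bound the event by $\{x\in S\}$. If $|y-x|>R$, every $w\in B(y,K)$ satisfies $3\le R/2\le|w-x|\le m|u|+K\le\delta n/8$, so Lemma~\ref{lem:sparse}, monotonicity of $\alpha_4$ and a union bound over $w$ give
\[
Q\big(x\in S,\ (S\setminus\{x\})\cap B(y,K)\neq\emptyset\big)\le|B_K|\,C_\delta\,\alpha_4(R/6)\,\alpha_4(n).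
\]
Summing over $x\in D_n^\delta$,
\[
\mathbf{E}b'\le\frac1m\Big[\frac{2R}{m-1}E_n+|D_n|\,|B_K|\,C_\delta\,\alpha_4(R/6)\,\alpha_4(n)\Big]\le\frac\tau2\cdot\frac{E_n}m .
\]
Altogether $\mathbf{E}(b+b')\le\tau E_n/m$ and $\mathbf{E}N_-\le\tau E_n/m$.

\emph{Exceptional events.} Consider the following four events.
\begin{enumerate}
\item $0<|S|\le\varepsilon E_n$. The upper limit of its measure is at most $\eta$, by Lemma~\ref{lem:large}.
\item $|S\setminus S^\delta|>\varepsilon E_n/2$. Its measure is at most $\eta$, by Markov's inequality and the choice of $\delta$.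
\item $|S^\delta|\ge\varepsilon E_n/2$ and $M<|S^\delta|/(2m)$. For fixed $S$, the variable $M$ is a sum of independent indicators with mean $\sum_v|S^\delta\cap v|/m=|S^\delta|/m$, and its variance is at most its mean. By Chebyshev's inequality the measure of this event is at most $4m/(\varepsilon E_n/2)=8m/(\varepsilon E_n)\to0$.
\item $b+b'>\varepsilon E_n/(8m)$ or $N_->\varepsilon E_n/(32m)$. By Markov's inequality its measure is at most $8\tau/\varepsilon+32\tau/\varepsilon=\eta$.
\end{enumerate}
If $S\ne\emptyset$ and none of them occurs, then $|S^\delta|\ge\varepsilon E_n/2$, hence $M\ge\varepsilon E_n/(4m)$, hence $N_+\ge\varepsilon E_n/(8m)$ and $N_-\le\varepsilon E_n/(32m)\le N_+/4$. So $S\in\mathcal{G}_Z$ with $c_1=\varepsilon/(8m)$.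
\end{proof}

\subsection{Proof of Theorem~\ref{thm:B}}

The relation $I_n\asymp n^2\alpha_4(n)=n^{3/4+o(1)}$ follows from Lemma~\ref{lem:boundary} and (P3), and \eqref{eq:lower} is Proposition~\ref{prop:lower}.

Suppose $t_nI_n\not\to\infty$. Then $t_nI_n$ is bounded along a subsequence. Since $\operatorname{Var}f_n\ge c>0$ by (P1), the bound \eqref{eq:lower} keeps $c_P(t_n)$ above a positive constant along this subsequence, and $c_P(t_n)\not\to0$.

Suppose $t_nI_n\to\infty$. Since $c_P$ is nonincreasing and $\min(t_n,1)I_n\to\infty$, we may assume $t_n\le1$. Fix $\eta>0$ and $h\in(0,1)$, take $K,m,c_1$ from Proposition~\ref{prop:good}, and let $s_n=h\kappa t_n/(4m)\in(0,1]$. Fix a choice of the pairs. For $S\in\mathcal{G}_Z$, which is nonempty because $N_+(S)>0$, \eqref{eq:XY} and \eqref{eq:binomial} give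
\[
\sum_{S':\,N_-(S')\le N_-(S)}p^Z_{s_n}(S,S')\le\gamma_n:=\frac{3}{q_{s_n}c_1E_n}.
\]
Lemma~\ref{lem:drift} with $T=e^{s_nL_Z}$, $\Phi=N_-$, $\mathcal{G}=\mathcal{G}_Z$ and $g=\tilde f$ yields $c_Z(s_n)\le4\sqrt{\gamma_n}+2Q(S\ne\emptyset,\,S\notin\mathcal{G}_Z)$. By Lemma~\ref{lem:LZ}, Lemma~\ref{lem:resolvent} applies with $A=-L_Z$, $B=-L_P$ and $C=4m/\kappa$, and gives $c_P(t_n)\le2h+2c_Z(s_n)$. The left side does not depend on the pairs. Averaging over them,
\[
c_P(t_n)\le2h+8\sqrt{\gamma_n}+4\,(Q\otimes\mathbb{P}_Z)(S\ne\emptyset,\ S\notin\mathcal{G}_Z).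
\]
With $h,\kappa,m,c_1$ fixed, $q_{s_n}E_n\ge0.4\,s_nE_n=h\kappa\,t_nI_n/(40m)\to\infty$, so $\gamma_n\to0$. Proposition~\ref{prop:good} gives $\limsup_nc_P(t_n)\le2h+12\eta$. Since $h$ and $\eta$ are arbitrary and $c_P\ge0$, we conclude that $c_P(t_n)\to0$. \qed

\begin{remark}
The lower bound $P_n(x,x+u)\ge\kappa$ enters only through Lemma~\ref{lem:LZ}. It cannot be allowed to degenerate: for $P_n=\kappa_nP_{\mathrm{nn}}$ with $\kappa_n\to0$ the covariance is $c_{\mathrm{nn}}(\kappa_nt)$, and the threshold becomes $1/(\kappa_nI_n)$. The bound $\bar p$ is used to construct the dynamics in Section~\ref{sec:fourier}, and its uniformity in $n$ is used only in the passage from \eqref{eq:lower} to the converse implication. The exponent $5/4$ serves only to evaluate $I_n$.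
\end{remark}

\begin{thebibliography}{9}

\bibitem{gps}
Garban, Pete and Schramm, \emph{The Fourier spectrum of critical percolation}, Acta Math. 205 (2010).

\bibitem{memoir}
\emph{G\'eom\'etrie Presque-Critique Et Dynamiques En Physique Statistique Planaire},\\
\texttt{http://math.univ-lyon1.fr/homes-www/garban/Fichiers/memoirHDR.pdf}

\bibitem{kesten}
Kesten, Comm. Math. Phys. (1987).

\bibitem{liggett}
Liggett, \emph{Interacting Particle Systems}.

\bibitem{nolin}
Nolin, Electron. J. Probab. (2008).

\bibitem{sw}
Smirnov and Werner (2001).

\bibitem{werner}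
Werner, Park City lectures.

\end{thebibliography}
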